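\title{Sum deficit against difference deficit: the exponent $4/3$}

\begin{abstract}
For a set $A$ of $n\ge1$ elements in an abelian group, let $\Delta_+(A)=n(n+1)/2-|A+A|$ and $\Delta_-(A)=n(n-1)+1-|A-A|$ be the amounts by which the sum set and the difference set fall short of their largest possible sizes. We prove the conjecture that $\Delta_+(A)\le c\,\Delta_-(A)^{4/3}$ with an absolute constant $c$. The smallest admissible constant is $c=1$. Asymptotically the sharp bound is $\Delta_+\le 2^{-10/3}\Delta_-^{4/3}+O(\Delta_-)$; here the exponent, the constant and the order of the error term are all optimal, already for sets of integers.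
\end{abstract}

\section{Introduction}

Let $A$ be a finite nonempty subset of an abelian group, let $n=|A|$, and put
\[
A+A=\{a_1+a_2: a_1,a_2\in A\},\qquad A-A=\{a_1-a_2: a_1,a_2\in A\}.
\]
A sum depends only on the unordered pair $\{a_1,a_2\}$, with $a_1=a_2$ allowed, so $|A+A|\le n(n+1)/2$. A nonzero difference comes from an ordered pair of distinct elements, so $|A-A|\le n(n-1)+1$. The \emph{sum deficit} and the \emph{difference deficit}
\[
\Delta_+(A)=\frac{n(n+1)}2-|A+A|,\qquad \Delta_-(A)=n(n-1)+1-|A-A|
\]
count the values that are lost because different pairs have the same sum, or the same difference. How large can $\Delta_+(A)$ be when $\Delta_-(A)$ is given?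

A coincidence of sums $a+b=c+c'$ is the same equation as the coincidence of differences $a-c=c'-b$, so a first guess is that the two deficits are comparable. The simplest examples agree with this guess.
\begin{itemize}
\item For the four corners $A=\{0,1\}^2\subset\mathbb Z^2$ of a square, $|A+A|=|A-A|=9$, so $\Delta_+=10-9=1$ and $\Delta_-=13-9=4$.
\item For $A=\{1,\dots,n\}$, $|A+A|=|A-A|=2n-1$, so $\Delta_+=(n-1)(n-2)/2$ and $\Delta_-=(n-1)(n-2)$.
\item If $A$ is a whole group of order $n$, then $\Delta_+=n(n-1)/2$ and $\Delta_-=(n-1)^2$. For $A=\mathbb Z/2$ both deficits equal $1$.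
\end{itemize}
The guess is nevertheless wrong, because the deficits count lost values and not coinciding pairs. A difference that occurs $r$ times adds only $r-1$ to $\Delta_-$, but it produces $r(r-1)$ equations $a-c=c'-b$, and these may concern many different sums. Section~\ref{sec:grid} describes an $m\times m$ grid of points in which $\Delta_+$ counts rectangles and is about $m^4/4$, while $\Delta_-$ is about $2m^3$. This is where the exponent $4/3$ comes from.

Ruzsa \cite{ruzsa} proved that for every finite nonempty $A$ in an abelian group
\[
\Delta_+(A)\le\tfrac12\,\Delta_-(A)^{3/2}+\Delta_-(A),\qquad \Delta_-(A)\le2\big(\Delta_+(A)^2+\Delta_+(A)\big),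
\]
and that the second inequality is an equality for arbitrarily large sets of integers. Conjecture~1.16 of \cite{thesis} concerns the first inequality: it asserts that there is a constant $c>0$, independent of $A$ and of the group, such that $\Delta_+(A)\le c\,\Delta_-(A)^{4/3}$ for every finite nonempty set $A$ in an abelian group. We prove this conjecture and determine the sharp forms of the inequality. Throughout, $A$ is a finite nonempty set in an arbitrary abelian group, and we write
\[
D=\Delta_-(A),\qquad\Delta_+=\Delta_+(A).
\]

\begin{theorem}\label{thm:short}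
For every $A$ we have $\Delta_+\le4D^{4/3}$.
\end{theorem}

\begin{theorem}\label{thm:asymp}
\begin{enumerate}
\item[(a)] For every $A$ we have $\Delta_+\le2^{-10/3}D^{4/3}+\frac{13}4D$.
\item[(b)] There are arbitrarily large sets of integers with $\Delta_+\ge2^{-10/3}D^{4/3}+\frac1{12}D$.
\item[(c)] The exponent $4/3$ cannot be lowered; $\limsup_{D\to\infty}\Delta_+/D^{4/3}=2^{-10/3}$, both over all $A$ and over sets of integers; and the error term $O(D)$ in \textup{(a)} has optimal order.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:one}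
For every $A$ we have $\Delta_+\le D^{4/3}$, with equality if and only if $D\in\{0,1\}$. The set $A=\mathbb Z/2$ has $\Delta_+=D=1$, so the smallest admissible constant in the conjecture is $c=1$.
\end{theorem}

Theorem~\ref{thm:short} is weaker than Theorem~\ref{thm:one}, but it has a proof of a few lines that settles the conjecture and contains the main idea, so we give it first (Section~\ref{sec:short}). Section~\ref{sec:sharp} refines that proof until nothing is lost on the grid to leading order. Section~\ref{sec:one} treats small $D$, where the error term of Theorem~\ref{thm:asymp}(a) dominates. The proofs are self-contained and do not use the inequalities of \cite{ruzsa}.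

\section{Representations and the adjacency graph}\label{sec:basic}

\subsection*{The deficits as sums}
For a group element $d$ let $r(d)$ be the number of pairs $(u,v)\in A^2$ with $u-v=d$. Exchanging $u$ and $v$ shows $r(-d)=r(d)$.

A \emph{representation} of $x$ is a set $\{a,b\}\subseteq A$ with $a+b=x$. Here $a=b$ is allowed, and the singleton $\{a\}$ represents $2a$. We make no assumption on torsion, so $x$ may have several singleton representations: in $\mathbb Z/2$ both $\{0\}$ and $\{1\}$ represent $0$. Two different representations of the same $x$ are disjoint, since $a$ determines its partner $x-a$. Let $k(x)$ be the number of representations of $x$, and call $x$ \emph{repeated} if $k(x)\ge2$.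

We have $\sum_{d\ne0}r(d)=n(n-1)$ and $\sum_xk(x)=n(n+1)/2$. Subtracting $1$ for each value that occurs gives
\begin{equation}\label{eq:deficits}
D=\sum_{\substack{d\in A-A\\ d\ne0}}\big(r(d)-1\big),\qquad \Delta_+=\sum_{x\in A+A}\big(k(x)-1\big).
\end{equation}

\subsection*{Adjacency}
We need an object that is small when $D$ is small and that sees every repeated sum. For $a\ne c$ in $A$ call $a$ and $c$ \emph{adjacent}, $a\sim c$, if $r(a-c)\ge2$. This relation is symmetric. Let $N(a)=\{c\in A:c\sim a\}$ and $g_a=|N(a)|$.

The pairs $(u,v)\in A^2$ with $u-v=a-c$ are the translates $(a+e,c+e)$ of $(a,c)$ that lie in $A^2$, with $e=u-a=v-c$. We use this in the following form.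
\begin{quote}
\textbf{Translation rule.} For $a\ne c$ in $A$, the number of $e\ne0$ with $a+e\in A$ and $c+e\in A$ is $r(a-c)-1$. In particular $a\sim c$ if and only if such an $e$ exists.
\end{quote}

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] $\sum_{a\in A}g_a\le2D$.
\item[(b)] If $a$ and $c$ belong to different representations of the same $x$, then $a\sim c$.
\item[(c)] At most $2D$ elements $a\in A$ have the property that $2a$ is repeated.
\item[(d)] If $D=0$, then $\Delta_+=0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The sum counts ordered adjacent pairs, so it equals the sum of $r(d)$ over all $d\ne0$ with $r(d)\ge2$. For these $d$ we have $r(d)\le2(r(d)-1)$; now use \eqref{eq:deficits}.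

(b) Different representations are disjoint, so $c\ne a$ and $c\ne x-a$. Put $e=x-a-c\ne0$. Since the group is abelian, $a+e=x-c\in A$ and $c+e=x-a\in A$, and the translation rule applies.

(c) If $2a$ is repeated, then $\{a\}$ is one representation and there is another, so $g_a\ge1$ by (b). By (a) there are at most $2D$ such $a$.

(d) By (a) there are no adjacent pairs, so by (b) no sum is repeated.
\end{proof}

In geometric language, two representations $a+b=c+c'$ are the diagonals of a parallelogram, and (b) says that its four sides $ac$, $ac'$, $bc$, $bc'$ are edges of the adjacency graph. By (a) this graph has at most $D$ edges. The problem is to bound the number of diagonals.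

\section{The grid}\label{sec:grid}

Let $m\ge2$ and $B=\{1,2,4,\dots,2^{m-1}\}$. The sum $2^i+2^j$ has binary digits $1$ exactly in the places $i,j$ if $i\ne j$, and exactly in the place $i+1$ if $i=j$. By uniqueness of binary expansions, $u+u'$ determines $\{u,u'\}$ for $u,u'\in B$. Then a nonzero difference $u-u'$ determines $(u,u')$: if $u-u'=v-v'\ne0$, then $u+v'=v+u'$, so $\{u,v'\}=\{v,u'\}$, and $u\ne u'$ forces $u=v$, $u'=v'$. The \emph{grid} is $\Gamma_m=B\times B\subset\mathbb Z^2$; see Figure~\ref{fig:grid}.

\begin{figure}[ht]
\centering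
\begin{tikzpicture}[scale=0.55]
\draw[gray,thick] (1,2)--(8,2);
\draw[gray,thick] (2,1)--(2,8);
\draw[dashed] (2,2)--(8,4);
\draw[dashed] (2,4)--(8,2);
\foreach \x in {1,2,4,8} \foreach \y in {1,2,4,8} \fill (\x,\y) circle (3.5pt);
\node[above left] at (2,2) {$a$};
\node[right] at (8,2) {$c$};
\node[above left] at (2,4) {$c'$};
\node[right] at (8,4) {$b$};
\end{tikzpicture}
\caption{The grid $\Gamma_4=\{1,2,4,8\}^2$. The points whose difference with $a$ occurs more than once are those in the row and the column of $a$ (gray lines). The two diagonals of a rectangle (dashed) have the same sum, $a+b=c+c'$, so the corner $b$ is determined by $a$ and the two points $c,c'$.}\label{fig:grid}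
\end{figure}

\begin{proposition}\label{prop:grid}
In $\Gamma_m$ two distinct points are adjacent if and only if they lie in a common row or column, and then their difference $d$ has $r(d)=m$. The repeated sums are the sums of two points in different rows and different columns, and each has exactly two representations. Moreover
\[
\Delta_+(\Gamma_m)=\frac{m^2(m-1)^2}4,\qquad\Delta_-(\Gamma_m)=2m(m-1)^2 .
\]
\end{proposition}

\begin{proof}
Consider a nonzero difference $(u-u',v-v')$. If both coordinates are nonzero, they determine $u,u',v,v'$, so $r=1$. If $v=v'$, then $u$ and $u'$ are determined and the common row is arbitrary, so $r=m$; there are $m(m-1)$ such differences. Exchanging the coordinates gives $m(m-1)$ further differences with $r=m$. By \eqref{eq:deficits}, $\Delta_-=2m(m-1)\cdot(m-1)$.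

A sum $(u+u',v+v')$ determines the sets $\{u,u'\}$ and $\{v,v'\}$. If $u\ne u'$ and $v\ne v'$, they can be matched in two ways, which gives the two diagonals $\{(u,v),(u',v')\}$ and $\{(u,v'),(u',v)\}$ of a rectangle. If $u=u'$ or $v=v'$, there is one representation. So $\Delta_+$ is the number $\binom m2^2$ of rectangles.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asymp}(b)]
Let $M=2^{m+1}$, let $\phi\colon\mathbb Z^2\to\mathbb Z$ be the homomorphism $\phi(u,v)=u+Mv$, and let $A=\phi(\Gamma_m)=\{2^i+M2^j:0\le i,j<m\}$. If any two elements of a set $S\subset\mathbb Z$ differ by less than $M$, then $\phi$ is injective on $S\times S$: from $u-u'=M(v'-v)$ and $|u-u'|<M$ we get $u=u'$ and $v=v'$. This applies to $S=B$, $B+B$ and $B-B$, which lie in $[1,2^{m-1}]$, $[2,2^m]$ and $(-2^{m-1},2^{m-1})$. Hence $\phi$ maps $\Gamma_m$, $\Gamma_m+\Gamma_m=(B+B)^2$ and $\Gamma_m-\Gamma_m=(B-B)^2$ bijectively onto $A$, $A+A$ and $A-A$. So $|A|=m^2$, and $A$ has the same deficits as $\Gamma_m$. Therefore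
\[
2^{-10/3}D^{4/3}=\tfrac14m^{4/3}(m-1)^{8/3}=\Delta_+\Big(1-\frac1m\Big)^{2/3}\le\Delta_+\Big(1-\frac2{3m}\Big),
\]
because the concave function $h\mapsto(1-h)^{2/3}$ lies below its tangent at $h=0$. It follows that
\[
\Delta_+-2^{-10/3}D^{4/3}\ge\frac2{3m}\,\Delta_+=\frac{m(m-1)^2}6=\frac D{12}.\qedhere
\]
\end{proof}

The grid also shows how to prove upper bounds. The case $m=3$ is already large enough to display all the ingredients.

\begin{example}\label{ex:three}
Let $A=\Gamma_3=\{1,2,4\}^2$, with $\Delta_+=9$ and $D=24$, and let $a=(1,1)$. Its neighbors are $(2,1),(4,1)$ in its row and $(1,2),(1,4)$ in its column. The representations $\{a,b\}$ of repeated sums are those with $b\in\{2,4\}^2$. We observe three things.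
\begin{enumerate}
\item[(i)] Each such $b$ equals $c+c'-a$ for two neighbors $c,c'$ of $a$; for instance $(4,2)=(4,1)+(1,2)-(1,1)$. So $a$ lies on at most about $g_a^2/2$ diagonals.
\item[(ii)] Not every pair of neighbors is usable: $(2,1)+(4,1)-(1,1)=(5,1)\notin A$. The usable pairs consist of one row neighbor and one column neighbor. They form a complete bipartite graph on $N(a)$ with $4=g_a^2/4$ edges.
\item[(iii)] We have $\sum_ag_a=36$, which is neither $D=24$ nor $2D=48$. If each adjacent pair is counted with weight $1-1/r=2/3$, the total is exactly $D$.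
\end{enumerate}
Observation (i) gives the exponent; (ii) and (iii) are needed for the constant.
\end{example}

\section{The exponent $4/3$}\label{sec:short}

Observation (i) holds for every $A$ and bounds the number of diagonals by about $\sum_ag_a^2$. The difficulty is that Lemma~\ref{lem:basic}(a) controls only $\sum_ag_a$, and a few vertices of large degree can make the sum of squares much larger. But vertices of large degree are few, so they span few pairs. With a threshold $\tau$, the pairs of vertices of degree above $\tau$ number $O(D^2/\tau^2)$, and the remaining diagonals number $O(\tau D)$. These balance when $\tau$ has order $D^{1/3}$, which is the order of the degrees $2(m-1)$ in the grid.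

\begin{proof}[Proof of Theorem~\ref{thm:short}]
By Lemma~\ref{lem:basic}(d) we may assume $D\ge1$. Put $\tau=2D^{1/3}$ and $H=\{a\in A:g_a>\tau\}$. Lemma~\ref{lem:basic}(a) gives $|H|\le2D/\tau=D^{2/3}$. By \eqref{eq:deficits}, $\Delta_+$ is at most the total number of representations of repeated sums. We split them into two classes.

Those contained in $H$ number at most $|H|(|H|+1)/2\le|H|^2\le D^{4/3}$.

Any other one has the form $\{a,b\}$ with $g_a\le\tau$, and $a+b$ has a second representation $\{c,c'\}$. By Lemma~\ref{lem:basic}(b), $c,c'\in N(a)$, and $b=c+c'-a$. So $\{a,b\}$ is determined by $a$ and the unordered pair $\{c,c'\}\subseteq N(a)$, where $c=c'$ is allowed. The number of representations in this class is at most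
\[
\sum_{g_a\le\tau}\frac{g_a(g_a+1)}2\le\frac{\tau+1}2\sum_ag_a\le(\tau+1)D=2D^{4/3}+D .
\]
Adding the two classes and using $D\le D^{4/3}$ gives $\Delta_+\le4D^{4/3}$.
\end{proof}

\section{The asymptotic constant}\label{sec:sharp}

On the grid the last proof is wasteful in four places. It uses $\sum g_a\le2D$, whereas $\sum g_a=2m^2(m-1)=\frac m{m-1}D$. It counts all $k(x)$ representations instead of $k(x)-1$. It allows all pairs of neighbors. And it cuts at a threshold. We repair these in turn, by weights, by exact bookkeeping, by a bound for triangle-free graphs, and by H\"older's inequality. Throughout this section $D\ge1$, as we may assume by Lemma~\ref{lem:basic}(d).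

\subsection*{Weights}
For $d\in A-A$, $d\ne0$, let $w(d)=1-1/r(d)$. Then $w(-d)=w(d)$ and $0\le w(d)<1$, and for $a\ne c$ in $A$ we have $w(a-c)>0$ exactly when $a\sim c$. The \emph{weighted degree} of $a$ is $t_a=\sum_{c\in N(a)}w(a-c)$. Each $d\ne0$ arises from $r(d)$ ordered pairs, so the inequality of Lemma~\ref{lem:basic}(a) is replaced by an identity:
\begin{equation}\label{eq:t}
\sum_{a\in A}t_a=\sum_{\substack{d\in A-A\\ d\ne0}}r(d)\,w(d)=D .
\end{equation}

\subsection*{Reduction to free representations}
In the grid the diagonals of rectangles join non-adjacent points. In general, adjacent pairs are few, so we can discard them at a cost of $O(D)$; the gain will appear in Lemma~\ref{lem:row}. Call a pair $(a,b)\in A^2$ \emph{free} if $a\ne b$ and $a\not\sim b$, and let $\mathcal F$ be the set of free pairs; it is symmetric. A representation $\{a,b\}$ is free if $(a,b)\in\mathcal F$. Let $\ell(x)$ be the number of free representations of $x$, and for $(a,b)\in\mathcal F$ let $s_{ab}=\ell(a+b)-1\ge0$ be the number of free representations of $a+b$ other than $\{a,b\}$.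

\begin{lemma}\label{lem:reduce}
$\displaystyle\Delta_+\le\frac14\sum_{(a,b)\in\mathcal F}s_{ab}^{2/3}+3D$.
\end{lemma}

\begin{proof}
For repeated $x$ we have $k(x)-1\le\max(\ell(x)-1,0)+(k(x)-\ell(x))$. Let $J$ be the number of non-free representations of repeated sums. These are either sets $\{a,b\}$ with $a\sim b$, of which there are at most $\frac12\sum g_a\le D$, or singletons $\{a\}$ with $2a$ repeated, of which there are at most $2D$ by Lemma~\ref{lem:basic}(c). So $J\le3D$, and
\[
\Delta_+\le\sum_x\max(\ell(x)-1,0)+3D .
\]
If $\ell(x)=s+1\ge1$, there are $2(s+1)$ free pairs with sum $x$, each with $s_{ab}=s$. Distributing $s$ equally among them gives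
\[
\sum_x\max(\ell(x)-1,0)=\frac12\sum_{(a,b)\in\mathcal F}\frac{s_{ab}}{s_{ab}+1}.
\]
Finally $s/(s+1)\le\frac12s^{2/3}$ for all integers $s\ge0$: this is trivial for $s=0$, and for $s\ge1$ we have $s+1\ge2\sqrt s\ge2s^{1/3}$.
\end{proof}

The quantity $s/(s+1)$ is at most $1$ and at most $s$, and these two bounds correspond to the two classes in the proof of Theorem~\ref{thm:short}. The power $s^{2/3}$ interpolates between them, and the inequality $s/(s+1)\le\frac12s^{2/3}$ is an equality at $s=1$, the value taken on all free pairs of the grid.

\subsection*{Weighted parallelograms}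
Since \eqref{eq:t} controls weighted degrees, we need a weighted version of $s_{ab}$. A \emph{free parallelogram} is a quadruple $(a,b,c,c')\in A^4$ with
\[
a+b=c+c',\qquad(a,b)\in\mathcal F,\qquad(c,c')\in\mathcal F,\qquad\{a,b\}\ne\{c,c'\}.
\]
By Lemma~\ref{lem:basic}(b), $c$ and $c'$ lie in $N(a)\cap N(b)$. The \emph{weight} of the parallelogram is $w(a-c)\,w(a-c')\in(0,1)$. It does not change when $a$ and $b$ are exchanged, because $b-c=c'-a$, $b-c'=c-a$, and $w$ is even. For $(a,b)\in\mathcal F$ let $z_{ab}$ be the total weight of the free parallelograms that begin with $(a,b)$. There are $2s_{ab}$ of them, two for each other free representation of $a+b$. Hence $z_{ab}=z_{ba}$ and $0\le z_{ab}\le2s_{ab}$.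

A weight is far from $1$ only if a side of the parallelogram has small $r$, and such a side lies on few parallelograms. So the weights cost only $O(D)$.

\begin{lemma}\label{lem:weights}
$\displaystyle\sum_{(a,b)\in\mathcal F}s_{ab}^{2/3}\le D+2^{-2/3}\sum_{(a,b)\in\mathcal F}z_{ab}^{2/3}$.
\end{lemma}

\begin{proof}
For $\alpha,\beta\ge0$ we have $1-(1-\alpha)(1-\beta)\le\alpha+\beta$. Summing over the set $\mathcal Q$ of all free parallelograms, and using that $\mathcal Q$ is invariant under the exchange of $c$ and $c'$, we get
\[
\sum_{\mathcal F}(2s_{ab}-z_{ab})\le\sum_{\mathcal Q}\Big(\frac1{r(a-c)}+\frac1{r(a-c')}\Big)=2\sum_{\mathcal Q}\frac1{r(a-c)} .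
\]
Fix $a\sim c$. A free parallelogram $(a,b,c,c')$ is determined by $e=c'-a=b-c$, which is nonzero and satisfies $a+e=c'\in A$ and $c+e=b\in A$. By the translation rule there are at most $r(a-c)-1$ choices. So the last expression is at most $2\sum_a\sum_{c\in N(a)}w(a-c)=2D$ by \eqref{eq:t}, and
\[
\sum_{\mathcal F}\Big(s_{ab}-\frac{z_{ab}}2\Big)\le D .
\]
For $s\ge1$ and $0\le y\le s$ we have $(y/s)^{2/3}\ge y/s$, so
\[
s^{2/3}-y^{2/3}\le s^{2/3}\Big(1-\frac ys\Big)\le s\Big(1-\frac ys\Big)=s-y ,
\]
and for $s=y=0$ both ends vanish. As $s_{ab}$ is an integer, one of the two cases applies to $s=s_{ab}$, $y=z_{ab}/2$. Summing over $\mathcal F$ proves the lemma.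
\end{proof}

\subsection*{A triangle-free graph on each neighborhood}
Observation (i) of Example~\ref{ex:three} gives $\sum_bz_{ab}\le t_a^2$ at once. To gain the factor $\frac12$ of observation (ii) we show that the usable pairs of neighbors contain no triangle. A triangle-free graph on $v$ vertices has at most $v^2/4$ edges; we need the weighted form of this fact.

\begin{lemma}\label{lem:trianglefree}
Let $G$ be a finite simple graph without triangles, with vertex set $V$ and vertex weights $\mu(v)>0$. Let $t=\sum_{v\in V}\mu(v)$, and let $p=\sum\mu(v)\mu(v')$, summed over the ordered pairs $(v,v')$ joined by an edge. Then $p\le t^2/2$.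
\end{lemma}

\begin{proof}
Let $\rho(v)$ be the total weight of the vertices joined to $v$, so that $p=\sum_v\mu(v)\rho(v)$. The two ends $v,v'$ of an edge have no common neighbor, so $\rho(v)+\rho(v')\le t$. Multiply by $\mu(v)\mu(v')$ and sum over ordered edges. Each of the two terms on the left contributes $\sum_v\mu(v)\rho(v)^2$, so $2\sum_v\mu(v)\rho(v)^2\le tp$. By the Cauchy--Schwarz inequality,
\[
p^2=\Big(\sum_v\mu(v)\rho(v)\Big)^2\le t\sum_v\mu(v)\rho(v)^2\le\frac{t^2p}2 .\qedhere
\]
\end{proof}

\begin{lemma}\label{lem:row}
For every $a\in A$ we have $\displaystyle\sum_{b:\,(a,b)\in\mathcal F}z_{ab}\le\frac{t_a^2}2$.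
\end{lemma}

\begin{proof}
Let $G_a$ be the graph on $N(a)$ in which $c$ and $c'$ are joined if $(c,c')$ is free and $c+c'-a\in A$. Give $c$ the weight $\mu(c)=w(a-c)>0$; the total weight is $t_a$.

The graph $G_a$ has no triangle. Indeed, suppose that $c'$ is joined to two different vertices $c$ and $c''$. Put $e=c'-a$, which is nonzero because $c'\in N(a)$. Then $c+e$ and $c''+e$ lie in $A$, so $c\sim c''$ by the translation rule. Thus $(c,c'')$ is not free, and $c$, $c''$ are not joined.

A free parallelogram $(a,b,c,c')$ yields an ordered edge $(c,c')$ of $G_a$, its weight is $\mu(c)\mu(c')$, and it is determined by this edge through $b=c+c'-a$. So the sum in the lemma is at most the quantity $p$ of Lemma~\ref{lem:trianglefree} for $G_a$.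
\end{proof}

This is where freeness is used. If the condition that $(c,c')$ be free is dropped from the definition of $G_a$, triangles can appear: when $A$ is a whole group, $c+c'-a\in A$ always holds and the graph is complete.

\subsection*{H\"older's inequality and the conclusion}
It remains to bound $\sum z_{ab}^{2/3}$ for a symmetric array whose row sums are at most $t_a^2/2$, where $\sum t_a=D$. Three sums are under control, with terms $t_at_b$, $z_{ab}/t_a$ and $z_{ab}/t_b$, and the product of these terms is $z_{ab}^2$. This is the reason for the exponent $2/3$ in Lemma~\ref{lem:reduce}. Recall H\"older's inequality for three finite families of nonnegative numbers: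
\[
\sum_i(\alpha_i\beta_i\gamma_i)^{1/3}\le\Big(\sum_i\alpha_i\Big)^{1/3}\Big(\sum_i\beta_i\Big)^{1/3}\Big(\sum_i\gamma_i\Big)^{1/3}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:asymp}(a)]
Let $\mathcal F^+$ be the set of free pairs with $z_{ab}>0$. It is symmetric, and for such a pair $N(a)$ and $N(b)$ are nonempty, so $t_a,t_b>0$. By the symmetry of $z$, Lemma~\ref{lem:row} and \eqref{eq:t},
\[
\sum_{\mathcal F^+}\frac{z_{ab}}{t_b}=\sum_{\mathcal F^+}\frac{z_{ab}}{t_a}\le\sum_{t_a>0}\frac{t_a}2=\frac D2,\qquad\sum_{\mathcal F^+}t_at_b\le\Big(\sum_at_a\Big)^2=D^2 .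
\]
H\"older's inequality gives
\[
\sum_{\mathcal F}z_{ab}^{2/3}=\sum_{\mathcal F^+}\Big(t_at_b\cdot\frac{z_{ab}}{t_a}\cdot\frac{z_{ab}}{t_b}\Big)^{1/3}\le D^{2/3}\Big(\frac D2\Big)^{2/3}=2^{-2/3}D^{4/3}.
\]
By Lemmas~\ref{lem:reduce} and~\ref{lem:weights},
\[
\Delta_+\le\tfrac14\big(D+2^{-2/3}\cdot2^{-2/3}D^{4/3}\big)+3D=2^{-10/3}D^{4/3}+\tfrac{13}4D .\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:asymp}(c)]
For the sets of integers constructed in the proof of (b), $D=2m(m-1)^2\to\infty$ and $\Delta_+\ge2^{-10/3}D^{4/3}+D/12$. So no bound $\Delta_+\le cD^\theta$ with $\theta<4/3$ holds, no bound $\Delta_+\le2^{-10/3}D^{4/3}+o(D)$ holds, and the upper limit of $\Delta_+/D^{4/3}$ over sets of integers is at least $2^{-10/3}$. By (a), $\Delta_+/D^{4/3}\le2^{-10/3}+\frac{13}4D^{-1/3}$ for all $A$ with $D\ge1$, so the upper limit over all $A$ is at most $2^{-10/3}$.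
\end{proof}

\begin{remark}
On $\Gamma_m$ put $w=1-1/m$. Then $t_a=2(m-1)w$ for every $a$, and $z_{ab}=2w^2$ for each of the $(m-1)^2$ points $b$ with $(a,b)$ free. Hence $\sum_bz_{ab}=2(m-1)^2w^2=t_a^2/2$, and Lemma~\ref{lem:row} is an equality. All three families in H\"older's inequality are constant, so the only loss in that step is that $t_at_b$ is summed over all $m^4$ pairs instead of the $m^2(m-1)^2$ free ones.
\end{remark}

\section{The best absolute constant}\label{sec:one}

For small $D$ the term $\frac{13}4D$ exceeds $D^{4/3}$, and Theorem~\ref{thm:asymp}(a) says nothing about the constant $1$. We need a bound with a smaller linear term and can afford a worse exponent. It comes from the direct count of coincidences mentioned in the introduction, where the loss is the largest multiplicity of a difference.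

\begin{lemma}\label{lem:K}
Let $D\ge1$ and $K=\max_{d\ne0}r(d)$. Then
\[
K(K-1)\le2D\qquad\text{and}\qquad\Delta_+\le\Big(1+\frac K8\Big)D .
\]
\end{lemma}

\begin{proof}
Choose $d\ne0$ with $r(d)=K$. The set $A_d=\{a\in A:a+d\in A\}$ has $K$ elements, and any two of them are adjacent by the translation rule with $e=d$. So $K(K-1)\le\sum g_a\le2D$.

For the second inequality let $P=\sum_{d\ne0}r(d)(r(d)-1)$. By \eqref{eq:deficits}, $P\le KD$. The number $P$ counts the quadruples $(a,c,c',b)\in A^4$ with $a-c=c'-b\ne0$ and $(a,c)\ne(c',b)$. Sort them by $x=a+b=c+c'$. Given the equation, the two conditions say $c\ne a$ and $c\ne b$, that is, $c$ does not belong to the representation $\{a,b\}$; and the quadruple is determined by $(x,a,c)$. So $P=\sum_xP_x$, where $P_x$ is the number of ordered pairs $(a,c)$ of elements of different representations of $x$.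

Suppose $x$ has $i$ singleton representations and $j$ representations of size $2$. Then $k(x)=i+j$, the representations cover $i+2j$ elements, and removing the pairs inside one representation leaves $P_x=(i+2j)^2-i-4j$. A nondegenerate parallelogram ($i=0$, $j=2$) has $P_x=8$ and $k(x)-1=1$, which suggests $8(k(x)-1)\le P_x$. Singletons violate this: for $A=\{0,1,2\}$ and $x=2$ we have $i=j=1$ and $P_x=4$. A correction of $4$ per singleton suffices. Expanding,
\[
P_x+4i-8(k(x)-1)=4j^2-12j+8+i^2+4ij-5i=4(j-1)(j-2)+i(4j+i-5).
\]
For $j\ge2$ both terms are nonnegative. For $j=1$ the value is $i(i-1)\ge0$. For $j=0$ it is $i^2-5i+8=(i-\frac52)^2+\frac74>0$. Sum over repeated $x$. The total number of singleton representations of repeated sums is at most $2D$ by Lemma~\ref{lem:basic}(c), so $8\Delta_+\le P+8D\le(K+8)D$.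
\end{proof}

Since $(K-1)^2\le2D$, the bound of Lemma~\ref{lem:K} has order $D^{3/2}$ in the worst case, so it cannot replace Theorem~\ref{thm:asymp}(a) for large $D$.

\begin{proof}[Proof of Theorem~\ref{thm:one}]
\emph{The case $D=0$.} By Lemma~\ref{lem:basic}(d), $\Delta_+=0$, and equality holds.

\emph{The case $D=1$.} Lemma~\ref{lem:K} gives $K\le2$ and $\Delta_+\le5/4$, so the integer $\Delta_+$ is at most $1$. By \eqref{eq:deficits}, exactly one $d\ne0$ has $r(d)\ge2$. Since $r(-d)=r(d)$, we get $d=-d$. Take $a,c\in A$ with $a-c=d$. Then $a\ne c$ and $2a=2c$, so $\{a\}$ and $\{c\}$ are two representations of one sum and $\Delta_+\ge1$. Hence $\Delta_+=1=D^{4/3}$. This case occurs for $A=\mathbb Z/2$, where $\Delta_+=3-2=1$ and $D=3-2=1$, so no constant $c<1$ is admissible.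

\emph{The case $2\le D\le63$.} By Lemma~\ref{lem:K}, the strict inequality $\Delta_+<D^{4/3}$ follows once $(1+K/8)^3<D$. In each row of the table below, a value of $K$ above the stated bound would make $K(K-1)$ at least $6$, $12$, $30$, $132$ respectively, which exceeds the bound on $2D$.
\[
\begin{array}{c|c|c|c}
D&2D\le&K\le&(1+K/8)^3\le\\ \hline
2&4&2&1000/512<2\\
3\le D\le5&10&3&1331/512<3\\
6\le D\le14&28&5&2197/512<6\\
15\le D\le63&126&11&6859/512<15
\end{array}
\]
In every row the last entry is below the smallest $D$ of the row.

\emph{The case $D\ge64$.} Here $D^{-1/3}\le\frac14$, and $2^{-10/3}<\frac1{10}$ because $2^{10}>10^3$. Theorem~\ref{thm:asymp}(a) gives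
\[
\Delta_+\le D^{4/3}\Big(2^{-10/3}+\tfrac{13}4D^{-1/3}\Big)<D^{4/3}\Big(\tfrac1{10}+\tfrac{13}{16}\Big)<D^{4/3}.\qedhere
\]
\end{proof}

\begin{remark}
The case $D=1$ requires an element $d\ne0$ with $2d=0$. In a group without elements of order $2$, such as $\mathbb Z$, the inequality of Theorem~\ref{thm:one} is therefore strict whenever $D>0$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{ruzsa}
Ruzsa, 2008.

\bibitem{thesis}
\texttt{http://mathserver.neu.edu/\textasciitilde dgglasscock/MSThesis.pdf}, Conjecture~1.16.

\end{thebibliography}
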